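\title{Kernels for $d$-Hitting Set with a Subquadratic Number of Vertices}

\begin{abstract}
Fix $d\ge 3$. We show that for every fixed $\delta>0$ the problem $d$-Hitting Set has a deterministic kernelization whose output has $O(k^{1+2/d+\delta})$ vertices. For small $\delta$ the exponent is below $2\le d-1$, so the number of vertices is $o(k^{d-1})$. With one-sided error $2^{-k}$, or with polynomial advice, the bound improves to $O(k^{1+1/d}\log^4 k)$, and unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$ the exponent cannot be below $1$. The kernel re-encodes the instance: a solution is represented by a short bit table in which membership of a vertex is a conjunction of bits, a small circuit certifies that the table represents at most $k$ vertices, and the choice among $m$ such representations is spread over the $d$ positions of an edge at the cost of a factor $m^{1/d}$.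
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypergraph} $H=(V,E)$ consists of a finite set $V$ of vertices and a set $E$ of subsets of $V$, the edges. A \emph{hitting set} is a set $S\subseteq V$ that intersects every edge. Throughout the paper $d\ge3$ is a fixed constant. An instance of \emph{$d$-Hitting Set} is a pair $(H,k)$, where every edge of $H$ has at most $d$ vertices and $k$ is an integer, the parameter. It is a yes-instance if $H$ has a hitting set with at most $k$ vertices, and a no-instance otherwise. A \emph{kernelization} is a polynomial-time algorithm that maps every instance $(H,k)$ to an instance $(H',k')$ of $d$-Hitting Set with the same answer, such that the size of $H'$ and the number $k'$ are bounded by a function of $k$ alone.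

The output can be measured by its total size, by its number of edges, or by its number of vertices. The first two measures are understood up to lower-order terms. The sunflower-based kernelization and Abu-Khzam's kernelization, which is based on crown decompositions, both produce $O(k^d)$ edges, and the degree of this bound cannot be improved, by the following result. Recall that $\mathrm{coNP/poly}$ is the class of languages decided in $\mathrm{coNP}$ with the help of an advice string of polynomial length that depends only on the length of the input.

\begin{theorem}[Dell and van Melkebeek]\label{thm:dvm}
If $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then for no $\epsilon>0$ does $d$-Hitting Set have a kernelization of total size $O(k^{d-\epsilon})$.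
\end{theorem}

This theorem makes no statement about the number of vertices. Abu-Khzam's kernelization has $O(k^{d-1})$ vertices, and the sunflower-based one only has the bound $O(k^d)$ that follows from the number of edges. The problem posed in~\cite{problem} is to give a kernelization with fewer vertices or to exclude one:

\begin{quote}
For fixed $d\ge3$, does $d$-Hitting Set have a kernelization whose output has $f(k)$ vertices for some function $f(k)=o(k^{d-1})$?
\end{quote}

Two simple observations point in opposite directions. The first suggests that $d-1$ is the right exponent.

\begin{example}\label{ex:critical}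
Let $k\ge1$ and let $A$ be a set of $k+d-1$ vertices. For each $(d-1)$-element subset $B\subseteq A$ add a new vertex $x_B$ and the edge $B\cup\{x_B\}$. This is a no-instance for the parameter $k$. Indeed, let $S$ be a hitting set with $|S\cap A|=k-i$ and $i\ge0$. Then $A\setminus S$ has $d-1+i$ elements, hence at least $i+1$ subsets $B$ of size $d-1$ (order $A\setminus S$ and take intervals), and $S$ must contain $x_B$ for each of them; so $|S|\ge k+1$. On the other hand, once an edge $B\cup\{x_B\}$ is deleted, the $k$ vertices of $A\setminus B$ hit all other edges. An algorithm that keeps $k$ and only deletes edges and isolated vertices must therefore return all of the more than $\binom{k+d-1}{d-1}$ vertices.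
\end{example}

The second observation is a count. An instance with $O(k^d)$ edges is described by $O(k^d\log k)$ bits, while a hypergraph on $N$ vertices has room for about $N^d$ different edges. Counting alone therefore does not exclude $N$ close to $k$. The definition of a kernelization asks only for an equivalent instance, not for a part of the given one, so Example~\ref{ex:critical} does not decide the question. We show that the answer is yes, with no complexity assumption, and that the exponent can be taken close to $1$ when $d$ is large.

\begin{theorem}\label{thm:main}
For every fixed $\delta>0$ there is a deterministic kernelization for $d$-Hitting Set whose output $(H',k')$ has $O(k^{1+2/d+\delta})$ vertices and size $\mathrm{poly}(k)$, with $k'\le|V(H')|$. In particular, taking $0<\delta<1-2/d$, $d$-Hitting Set has a kernelization with $o(k^{d-1})$ vertices.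
\end{theorem}

For $d=3$ the bound is $O(k^{5/3+\delta})$. The output is a re-encoding of the instance and not a sub-hypergraph. Its parameter $k'$ may exceed $k$, and it may have more than $k^d$ edges, though still polynomially many in $k$. The definition permits both.

\begin{theorem}\label{thm:random}
There is a randomized polynomial-time kernelization for $d$-Hitting Set with $O(k^{1+1/d}\log^4k)$ vertices $(k\ge2)$. No-instances are always mapped to no-instances. Each yes-instance is mapped to a yes-instance with probability at least $1-2^{-k}$. The algorithm can be made deterministic with advice of length $\mathrm{poly}(k)$ depending only on $k$.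
\end{theorem}

\begin{theorem}\label{thm:lower}
If $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then for no $\epsilon>0$ does $d$-Hitting Set have a kernelization with $O(k^{1-\epsilon})$ vertices.
\end{theorem}

The optimal exponent is not determined here.

Theorem~\ref{thm:lower} is the counting observation combined with Theorem~\ref{thm:dvm}; we prove it in Section~\ref{sec:lower}. For the upper bounds, Section~\ref{sec:pre} first reduces the number of vertices to a power of $k$. Section~\ref{sec:idea} shows the encoding on a small example and explains why its simplest form stops at $k^2$. Section~\ref{sec:filters} isolates the object that goes beyond $k^2$, called a filter, and turns any filter into a kernel. Section~\ref{sec:circuits} collects circuits of nearly linear size. The random filter for Theorem~\ref{thm:random} is the simpler one and comes first, in Section~\ref{sec:random}. Sections~\ref{sec:expanders} and~\ref{sec:det} construct the deterministic filter for Theorem~\ref{thm:main}.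

\subsection*{Conventions}
We write $[n]=\{1,\dots,n\}$, $\log=\log_2$, and $\mathbf 1[P]$ for the bit that is $1$ exactly when $P$ holds. Bounds in terms of $k$ are meant for $k\ge2$; for $k\le1$ all our algorithms output an instance of constant size. We write $\mathrm{poly}(k)$ for $k^{O(1)}$, $\mathrm{polylog}(k)$ for $(\log k)^{O(1)}$ up to a constant factor, and $\widetilde O(g)$ for $g\cdot\mathrm{polylog}(k)$. Constants depend only on $d$ and $\delta$. The vertices of an input are listed explicitly, so the input size is at least $|V|$.

A \emph{circuit} has gates $\wedge,\vee$ of fan-in $2$, gates $\neg$, and constants $0,1$; its \emph{size} is the number of gates and inputs. Numbers enter circuits in binary. Two numbers with $\beta$ bits are compared or added by $O(\beta)$ gates, and multiplied or divided with remainder by $O(\beta^2)$ gates. Every circuit below is described explicitly and is written down in time polynomial in its size.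

We use three textbook facts. For every integer $x\ge1$ there is a prime in $[x,2x]$ (Bertrand's postulate); we find it by trying all candidates. Over every finite field there is an irreducible polynomial of every degree $\nu\ge1$. Two distinct polynomials of degree less than $\nu$ over a field agree in at most $\nu-1$ points.

\section{The lower bound on the number of vertices}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Suppose that a kernelization outputs instances $(H',k')$ with $N=O(k^{1-\epsilon})$ vertices. The bound only gets weaker when $\epsilon$ decreases, so we may assume $0<\epsilon<1$. We modify the algorithm so that its output has small total size. If $k\le1$, solve the instance by trying all sets of at most one vertex and output an equivalent instance of constant size. If $H'$ has an empty edge or $k'<0$, output a no-instance of constant size. Otherwise rename the vertices of $H'$ to $1,\dots,N$, remove repeated edges from the list, and replace $k'$ by $\min(k',N)$. The last step preserves the answer, because $V(H')$ is a hitting set of size $N$.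

An edge is determined by a $d$-tuple over $[N]$ and one blank symbol, so there are at most $(N+1)^d$ edges, each written with $O(\log(N+2))$ bits. The total size is
\[
O\big((N+1)^d\log(N+2)\big)=O\big(k^{d-d\epsilon}\log k\big)=O\big(k^{d-\epsilon}\big),
\]
since $\log k=O(k^{(d-1)\epsilon})$. By Theorem~\ref{thm:dvm}, $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{proof}

\section{Reduction to polynomially many vertices}\label{sec:pre}

All later constructions run in time $\mathrm{poly}(k)$ and depend on the instance only through its list of edges. For this we need an upper bound on $|V|$ that is a fixed power of $k$. Put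
\[
r=d+\lceil\log(d^2\,d!)\rceil,\qquad n=k^r,\qquad \lambda=\lceil\log n\rceil .
\]
These symbols keep their meaning to the end; note that $r>d\ge3$ is a constant and $\lambda=O(\log k)$. Call an instance $(H,k)$ \emph{reduced} if $k\ge2$, $V\subseteq[n]$, $E\ne\emptyset$, and all edges are nonempty. A reduced instance has at most $(n+1)^d=\mathrm{poly}(k)$ edges, and each of its hitting sets is nonempty.

\begin{lemma}\label{lem:pre}
There is a polynomial-time algorithm that, given an instance $(H,k)$, either decides it or outputs an equivalent reduced instance with the same parameter $k$. In the second case $k$ is smaller than the size of the input.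
\end{lemma}

\begin{proof}
If $\emptyset\in E$ or $k<0$, the answer is no. Otherwise, if $E=\emptyset$ or $k\ge|V|$, the answer is yes. If $k\le1$, try all sets of at most one vertex. From now on $2\le k<|V|$, $E\neq\emptyset$, and all edges are nonempty.

A \emph{sunflower} is a family of sets whose pairwise intersections are all equal to one set, the \emph{core}. We claim that among more than $\ell!\,k^\ell$ distinct sets of size exactly $\ell\ge1$ one finds in polynomial time $k+1$ sets that form a sunflower. Choose greedily a maximal pairwise disjoint subfamily. If it has at least $k+1$ members, then $k+1$ of them form a sunflower with empty core. This always happens for $\ell=1$, where we have more than $k$ distinct singletons. Otherwise the subfamily covers at most $k\ell$ elements, and by maximality these elements meet every set. So some element $v$ lies in more than $\ell!\,k^\ell/(k\ell)=(\ell-1)!\,k^{\ell-1}$ of the sets. Remove $v$ from them, which leaves distinct sets of size $\ell-1$, find a sunflower recursively, and put $v$ back into its members and its core.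

Suppose that for some $\ell$ more than $\ell!\,k^\ell$ edges have size $\ell$, and let $e_0,\dots,e_k$ be a sunflower among them with core $C$. The sets $e_i\setminus C$ are pairwise disjoint, and they are nonempty because distinct sets of equal size do not contain one another. A set of at most $k$ vertices that avoids $C$ misses one of these $k+1$ sets, so a set of at most $k$ vertices hits all $e_i$ if and only if it hits $C$. If $C=\emptyset$, the answer is no. Otherwise replace $e_0,\dots,e_k$ by the edge $C$. This preserves the answer, keeps $E$ nonempty, and decreases $|E|$, so it happens at most $|E|$ times.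

At the end $|E|\le\sum_{\ell=1}^d\ell!\,k^\ell\le d\cdot d!\,k^d$. Delete the vertices that lie in no edge. Then $|V|\le d^2\,d!\,k^d\le 2^{r-d}k^d\le k^r$, using $k\ge2$, and we rename the vertices so that $V\subseteq[n]$.
\end{proof}

When the instance is decided we output the hypergraph with one vertex and one edge consisting of it, with $k'=1$ for yes and $k'=0$ for no; in both cases $k'\le|V(H')|$. It remains to treat reduced instances, and for them time $\mathrm{poly}(k)$ is polynomial in the size of the original input. We write each edge as a $d$-tuple $(v_1,\dots,v_d)$, repeating vertices if the edge has fewer than $d$ of them.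

\section{Signatures}\label{sec:idea}

It is convenient to think of the output as a formula in conjunctive normal form with clauses of at most $d$ literals. Such a formula with $N$ variables becomes a $d$-Hitting Set instance with $2N$ vertices (see the end of the proof of Lemma~\ref{lem:reduction}). So variables are expensive and clauses are free, as long as there are polynomially many.

A candidate solution $S=\{s_1,\dots,s_k\}$ can be written with $k\lambda=\widetilde O(k)$ bits. The difficulty is to express that an edge $(v_1,\dots,v_d)$ is hit. The clause $\mathbf 1[v_1\in S]\vee\dots\vee\mathbf 1[v_d\in S]$ has the right width, but a variable for each bit $\mathbf 1[v\in S]$ costs one variable per vertex again. The way out is to make $\mathbf 1[v\in S]$ a \emph{conjunction} of bits taken from a short table. Give every vertex $v$ a \emph{signature} $L(v)\subseteq[M]$, call the elements of $[M]$ \emph{cells}, and represent $S$ by the set $R=\bigcup_{s\in S}L(s)$ of marked cells, stored as bits $R[1],\dots,R[M]$. Suppose that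
\begin{equation}\label{eq:coverfree}
\text{no signature is contained in the union of at most $k$ other signatures.}
\end{equation}
Then $v\in S$ if and only if $L(v)\subseteq R$, and by the distributive law
\[
\bigvee_{i=1}^d\ \bigwedge_{\rho\in L(v_i)}R[\rho]\;=\;\bigwedge_{(\rho_1,\dots,\rho_d)\in L(v_1)\times\dots\times L(v_d)}\big(R[\rho_1]\vee\dots\vee R[\rho_d]\big).
\]
An edge thus becomes many clauses of width $d$ in only $M$ variables. A circuit that computes $R$ from $s_1,\dots,s_k$, translated into clauses gate by gate, guarantees that $R$ comes from at most $k$ vertices.

\begin{example}\label{ex:f5}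
Let $k=2$. Identify $125$ vertices with the polynomials of degree at most $2$ over $\mathbb F_5$, let the cells be the $25$ points of $\mathbb F_5\times\mathbb F_5$, and let the signature of $f$ be its graph $\{(x,f(x)):x\in\mathbb F_5\}$. Two other polynomials agree with $f$ in at most $2+2<5$ points, so \eqref{eq:coverfree} holds. Take $S=\{Y^2,\,Y+1\}$. At $x=0,1,2,3,4$ the members of $S$ have the values $0,1,4,4,1$ and $1,2,3,4,0$. The polynomial $f=3Y^2+3Y$ has the values $0,1,3,1,0$. It agrees with $Y^2$ at $x=0,1$ and with $Y+1$ at $x=2,4$, so four cells of its signature are marked, but the cell $(3,1)$ is not. For $d=3$ an edge becomes $5^3$ clauses in the $25$ variables $R[\rho]$.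
\end{example}

In general, take a prime $p$ with $rk\le p\le2rk$. Since $p^r\ge n$, the base-$p$ digits of $v-1$ are the coefficients of pairwise distinct polynomials $f_v\in\mathbb F_p[Y]$ of degree less than $r$, $v\in[n]$. Their graphs satisfy \eqref{eq:coverfree} because $k(r-1)<p$, and they use $M=p^2=O(k^2)$ cells. We call them the \emph{graph signatures}. They lead to $\widetilde O(k^2)$ vertices (Example~\ref{ex:quadratic}), which is $o(k^{d-1})$ for $d\ge4$ but not for $d=3$. No other choice of signatures removes this obstacle.

\begin{proposition}\label{prop:onetable}
Let $k\ge0$ and let $L(1),\dots,L(n)$ be subsets of a set of $M<n$ cells such that no $L(v)$ is contained in the union of at most $k$ sets $L(u)$ with $u\ne v$. Then $M\ge\binom{k+2}2$.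
\end{proposition}

\begin{proof}
Induction on $k$. For $k=0$ the sets are nonempty, so $M\ge1$. Let $k\ge1$. If every $L(v)$ had a cell lying in no other set, these cells would be distinct and $n\le M$. So there is $v_0$ such that every cell of $L(v_0)$ lies in some other set. Choosing one such set per cell covers $L(v_0)$ by at most $|L(v_0)|$ other sets, hence $|L(v_0)|\ge k+1$. The $n-1$ sets $L(v)\setminus L(v_0)$, $v\neq v_0$, live on $M'=M-|L(v_0)|<n-1$ cells, and none is covered by at most $k-1$ others, since adding $L(v_0)$ would cover $L(v)$ by at most $k$ others. Thus $M\ge\binom{k+1}2+k+1=\binom{k+2}2$.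
\end{proof}

To get below $k^2$ we give up a single system of signatures that works for all $S$. We use $m$ systems $L_1,\dots,L_m$ on a common short table and let the solution choose one by a \emph{selector} $j\in[m]$. For given $S$ and $j$, a \emph{false positive} is a vertex $v\notin S$ with $L_j(v)\subseteq\bigcup_{s\in S}L_j(s)$.

\begin{example}\label{ex:f5b}
In Example~\ref{ex:f5} let the selector name one column $x$ to be omitted, so that a table has $4\cdot5=20$ cells. For $S=\{Y^2,Y+1\}$, omitting the column $3$ makes $3Y^2+3Y$ a false positive. Omitting the column $4$ leaves none: a false positive would take the value $4$ at $x=3$, where both members of $S$ do, and could then agree with each of them in only one more point, which accounts for at most three of the four columns.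
\end{example}

Three tasks arise. Every $S$ must have a selector without false positives. The circuit must reject selectors that have false positives, for otherwise a false positive hits edges for free. And the clauses belonging to $L_j$ must be switched off unless $j$ is the chosen selector. The first two tasks are the definition of a filter below. For the third, adding the literal ``$j$ is not chosen'' to each clause gives width $d+1$, which is not allowed, and variables ``$j$ is not chosen, or $R[\rho]$'' for all pairs $(j,\rho)$ number $mM$, which is too many. But a clause has $d$ positions. Write $j$ with $d$ digits in base $\lceil m^{1/d}\rceil$ and let the $i$-th literal of a clause watch only the $i$-th digit. If the chosen selector differs from $j$, it differs in some digit, and the literal in that position satisfies the clause. This needs about $d\,m^{1/d}M$ variables.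

\section{Filters and the reduction}\label{sec:filters}

\begin{definition}\label{def:filter}
An \emph{$(n,k)$-filter} consists of integers $m,M\ge1$, sets $L_j(v)\subseteq[M]$ for $j\in[m]$ and $v\in[n]$, and a circuit $\Phi$ of size $\sigma$. The inputs of $\Phi$ are numbers $j,s_1,\dots,s_k$ in binary. Its outputs are bits $R[1],\dots,R[M]$, read as a set $R\subseteq[M]$, and a bit $\mathrm{acc}$, which is $0$ whenever $j\notin[m]$ or some $s_i\notin[n]$. The filter is
\begin{itemize}
\item \emph{sound} if for every input with $\mathrm{acc}=1$, every $v\in[n]$ with $L_j(v)\subseteq R$ belongs to $\{s_1,\dots,s_k\}$;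
\item \emph{complete} if for every $S\subseteq[n]$ with $1\le|S|\le k$ there is an input with $\{s_1,\dots,s_k\}=S$, $\mathrm{acc}=1$, and $L_j(s)\subseteq R$ for all $s\in S$.
\end{itemize}
\end{definition}

A sound and complete filter with $m=1$ satisfies \eqref{eq:coverfree}, so Proposition~\ref{prop:onetable} gives $M\ge\min\{n,\binom{k+2}{2}\}$ for it.

\begin{lemma}\label{lem:reduction}
Given a reduced instance $(H,k)$ and an $(n,k)$-filter, one can compute in time polynomial in $k+m+M+\sigma$ an instance $(H',k')$ of $d$-Hitting Set with
\[
|V(H')|=2k'=O\big(m^{1/d}(M+\log m+1)+\sigma+(\log m+1)^2\big)
\]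
such that:
\begin{itemize}
\item[(a)] if the filter is sound and $(H',k')$ is a yes-instance, then $(H,k)$ is a yes-instance;
\item[(b)] if the filter is complete and $(H,k)$ is a yes-instance, then $(H',k')$ is a yes-instance.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The circuit.} Let $\mu=\lceil m^{1/d}\rceil\le2m^{1/d}$. The map $\varphi(\alpha)=1+\sum_{i=1}^d(\alpha_i-1)\mu^{i-1}$ is a bijection from $[\mu]^d$ to $[\mu^d]\supseteq[m]$; it reads $\alpha$ as the base-$\mu$ digits of a selector. Call $\alpha$ \emph{legal} if $\alpha\in[\mu]^d$ and $\varphi(\alpha)\le m$. Let $\Psi$ be the circuit with inputs $a=(a_1,\dots,a_d)$ and $s_1,\dots,s_k$ in binary that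
\begin{enumerate}
\item computes the bit $\mathbf 1[a\text{ is legal}]$ and the number $j=\varphi(a)$, by a constant number of comparisons, additions and multiplications, with $O((\log m+1)^2)$ gates;
\item runs $\Phi$ on $j,s_1,\dots,s_k$, with size $\sigma$;
\item computes the $d\mu$ bits $\mathbf 1[a_i\ne\beta]$ for $i\in[d]$, $\beta\in[\mu]$, with $O(\log m+1)$ gates each;
\item computes, with one gate each, the $d\mu M$ bits
\[
z_{i,\beta,\rho}=\mathbf 1[a_i\ne\beta]\vee R[\rho]\qquad(i\in[d],\ \beta\in[\mu],\ \rho\in[M]).
\]
\end{enumerate}
Its size $N$ is of the order stated in the lemma.

\emph{The formula.} Take one variable for each input and each gate of $\Psi$. For every gate $g$ with input variables $x,y$ add the Tseitin clauses, which hold exactly when $g$ has the correct value: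
\[
\begin{array}{ll}
g=x\wedge y: & (\bar g\vee x),\ (\bar g\vee y),\ (g\vee\bar x\vee\bar y);\\
g=x\vee y: & (g\vee\bar x),\ (g\vee\bar y),\ (\bar g\vee x\vee y);\\
g=\neg x: & (g\vee x),\ (\bar g\vee\bar x);
\end{array}
\]
and a unit clause for each constant gate. An assignment satisfies these clauses if and only if it is the evaluation of $\Psi$ on some input. Their width is at most $3$; this is where $d\ge3$ is needed. Add the unit clauses ``$\mathrm{acc}=1$'' and ``$a$ is legal''. Finally, for every edge $(v_1,\dots,v_d)$ of $H$, every legal $\alpha$, and every $(\rho_1,\dots,\rho_d)\in L_{\varphi(\alpha)}(v_1)\times\dots\times L_{\varphi(\alpha)}(v_d)$ add the clause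
\begin{equation}\label{eq:clause}
z_{1,\alpha_1,\rho_1}\vee\dots\vee z_{d,\alpha_d,\rho_d}.
\end{equation}
There are at most $|E|\,m\,M^d$ clauses \eqref{eq:clause}, a polynomial number since $d$ is constant.

\emph{A satisfying assignment gives a hitting set, if the filter is sound.} The assignment is an evaluation of $\Psi$ with $a$ legal and $\mathrm{acc}=1$. Let $j=\varphi(a)\in[m]$ and $S=\{s_1,\dots,s_k\}$. Fix an edge $(v_1,\dots,v_d)$ and consider its clauses \eqref{eq:clause} with $\alpha=a$; in them $z_{i,a_i,\rho}=R[\rho]$. If $L_j(v_i)\not\subseteq R$ for all $i$, then choosing $\rho_i\in L_j(v_i)\setminus R$ gives a violated clause. So $L_j(v_i)\subseteq R$ for some $i$, and $v_i\in S$ by soundness. Hence $S\cap V$ is a hitting set of size at most $k$.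

\emph{A hitting set gives a satisfying assignment, if the filter is complete.} Let $S\subseteq V\subseteq[n]$ be a hitting set with $|S|\le k$; it is nonempty because the instance is reduced. Take $j,s_1,\dots,s_k$ as in the definition of completeness, put $a=\varphi^{-1}(j)$, and evaluate $\Psi$. The gate clauses and the two unit clauses hold. In a clause \eqref{eq:clause} with $\alpha\ne a$ there is $i$ with $a_i\ne\alpha_i$, so $z_{i,\alpha_i,\rho_i}=1$. In a clause with $\alpha=a$ there is $i$ with $v_i\in S$, so $\rho_i\in L_j(v_i)\subseteq R$ and $z_{i,a_i,\rho_i}=1$.

\emph{From the formula to a hypergraph.} Let $H'$ have two vertices $x,\bar x$ and the edge $\{x,\bar x\}$ for each of the $N$ variables, and for each clause the edge consisting of its literals. Put $k'=N$. The $N$ edges $\{x,\bar x\}$ are pairwise disjoint, so a hitting set of size at most $N$ contains exactly one of $x,\bar x$ for each variable. It therefore defines an assignment, in which the chosen literals are true, and it hits the clause edges if and only if this assignment satisfies the formula. So $(H',k')$ is a yes-instance if and only if the formula is satisfiable, and $|V(H')|=2N$.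
\end{proof}

The lemma sets the targets: $M$ and $\sigma$ should be nearly linear in $k$, and $m$ should be a small power of $k$. We shall reach $m=O(k)$ with randomness and $m=O(k^2)$ without.

\section{Circuits of nearly linear size}\label{sec:circuits}

A filter circuit must write into and read from a table of $M$ bits at addresses that depend on its input. A circuit has no random access: reading one bit at a variable address costs about $M$ gates, and we need more than $k$ accesses, which done one at a time would cost more than $kM$ gates. The remedy is to process all accesses in one batch by sorting them together with the table.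

Let there be $N\le\mathrm{poly}(k)$ records with $\mathrm{polylog}(k)$ bits each, part of which is a key. A \emph{comparator} acts on two fixed positions and swaps their records if the keys are out of order; it costs a number of gates linear in the record length. Batcher's odd-even merge sort is a sequence of $O(N\log^2N)$ comparators, fixed independently of the data, that sorts $N$ records. (If $N$ is not a power of two, pad with records of maximal key, at most doubling $N$.) Sorting thus costs $\widetilde O(N)$ gates. A \emph{scan} passes over the records from left to right and keeps a register of $\mathrm{polylog}(k)$ bits; at each record a circuit of size $\mathrm{polylog}(k)$ updates the record and the register. It also costs $\widetilde O(N)$ gates.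

\begin{lemma}\label{lem:primitives}
Let $M,W,W',B\le\mathrm{poly}(k)$ and let all words have $\mathrm{polylog}(k)$ bits. There are circuits for the following tasks.
\begin{itemize}
\item[(i)] \emph{Lookup}, with $\widetilde O(M+W)$ gates: given bits $R[1],\dots,R[M]$ and addresses $x_1,\dots,x_W\in[M]$, compute $R[x_1],\dots,R[x_W]$.
\item[(ii)] \emph{Membership}, with $\widetilde O(W+W')$ gates: given words $u_1,\dots,u_W$ and $u'_1,\dots,u'_{W'}$, compute the bits $\mathbf 1[u_w\in\{u'_1,\dots,u'_{W'}\}]$ for $w\in[W]$.
\item[(iii)] \emph{Marking}, with $\widetilde O(M+W)$ gates: given addresses $x_1,\dots,x_W$, compute the bits $\mathbf 1[\rho\in\{x_1,\dots,x_W\}]$ for $\rho\in[M]$.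
\item[(iv)] \emph{Compaction}, with $\widetilde O(W+B)$ gates: given an array of $W$ words with validity bits, at most $B$ of them valid, output an array of length $B$ with the same valid words.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Form a table record (address $\rho$, type $0$, bit $R[\rho]$) for each $\rho\in[M]$ and a query record (address $x_w$, type $1$, index $w$) for each $w\in[W]$. Sort by (address, type). Scan, keeping in the register the bit of the last table record seen and writing it into each query record. Every address in $[M]$ has exactly one table record, and it stands directly before the queries with that address, so the query with index $w$ receives $R[x_w]$. Sort again so that the queries come first, in the order of their indices, and read off the bits at fixed positions.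

(ii) Give the words $u'$ type $0$ and the words $u_w$ type $1$ and index $w$. Sort by (word, type). The last type-$0$ word before $u_w$, if there is one, is the largest of the $u'$ that does not exceed $u_w$; so $u_w$ occurs among the $u'$ if and only if it equals that word. A scan that keeps the last type-$0$ word in the register makes these comparisons. Sort back as in (i).

(iii) Apply (ii) to the constant words $1,\dots,M$ and the list $x_1,\dots,x_W$.

(iv) Append $B$ invalid entries, sort so that valid entries come first, and keep the first $B$ positions.
\end{proof}

In applications, a query that comes from an invalid array entry uses the address $1$ and its result is ignored. Cells that we describe as tuples are numbered by mixed-radix notation, which costs $\mathrm{polylog}(k)$ gates per address. Each filter circuit below first tests whether $j\in[m]$ and all $s_i\in[n]$, with $\widetilde O(k)$ gates; if not, it replaces all inputs by $1$ and forces $\mathrm{acc}=0$. We describe the circuits only for inputs in range.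

\begin{example}\label{ex:quadratic}
Take $m=1$ and the graph signatures of Section~\ref{sec:idea}, with $p=O(k)$ and $M=p^2$. The circuit evaluates $f_{s_i}(x)$ for all $i\in[k]$ and $x\in\mathbb F_p$, at $\mathrm{polylog}(k)$ gates each, marks these $kp$ cells, and sets $\mathrm{acc}=1$. The filter is sound by \eqref{eq:coverfree} and complete by construction, and $\sigma=\widetilde O(kp+M)=\widetilde O(k^2)$. Lemmas~\ref{lem:pre} and~\ref{lem:reduction} give a deterministic kernelization with $\widetilde O(k^2)$ vertices.
\end{example}

\section{A filter from random hash functions}\label{sec:random}

A single table must be quadratic because $k$ signatures can cooperate to cover another one. Suppose that the vertices are distributed into $k$ buckets, each bucket has its own cells, and $S$ has fewer than $T=O(\log k)$ elements in every bucket. Then fewer than $T$ signatures can cooperate, and graph signatures over a field of size $\mathrm{polylog}(k)$ suffice inside a bucket. One distribution cannot serve all $S$: as soon as $T\le k$, we have $n>k(T-1)$, some bucket holds $T$ vertices, and these form a set $S$. The selector therefore chooses among several hash functions. They must be described by few bits, because the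 circuit stores all of them, and random polynomials of degree less than $T$ do this.

Put
\[
T=\lceil\log k\rceil+22,\qquad m=\Big\lceil\frac{k(1+\log n)}{T}\Big\rceil=O(k).
\]
Construct the field $\mathbb F$ with $2^\lambda<2n$ elements by trying all polynomials of degree $\lambda$ over $\mathbb F_2$ and testing irreducibility by trial division, in time $\mathrm{poly}(n)=\mathrm{poly}(k)$. Its elements are bit strings of length $\lambda$, which we identify with the integers $0,\dots,2^\lambda-1$; a vertex $v\in[n]$ is the element $v-1$. For polynomials $P_1,\dots,P_m\in\mathbb F[Y]$ of degree less than $T$ define $h_j(v)=P_j(v)\bmod k\in\{0,\dots,k-1\}$. Call $j$ \emph{good for $S$} if $|S\cap h_j^{-1}(b)|<T$ for all $b$.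

\begin{lemma}\label{lem:hash}
If $P_1,\dots,P_m$ are chosen independently and uniformly, then with probability at least $1-2^{-k}$ every $S\subseteq[n]$ with $1\le|S|\le k$ has a good $j$.
\end{lemma}

\begin{proof}
By Lagrange interpolation, evaluation at $T$ distinct points is a bijection from the polynomials of degree less than $T$ to $\mathbb F^T$, so the values of $P_j$ at $T$ distinct points are independent and uniform. At most $\lceil2^\lambda/k\rceil$ of the integers $0,\dots,2^\lambda-1$ are congruent to a given $b$ modulo $k$, so $\Pr[h_j(v)=b]\le1/k+2^{-\lambda}\le2/k$, as $2^\lambda\ge n\ge k$.

Fix $S$ with $|S|\le k$. If $j$ is not good for $S$, some $T$-element subset of $S$ is mapped to a single value $b$. We use $\binom kT\le(\mathrm ek/T)^T$, where $\mathrm e$ is Euler's number, and $2\mathrm e/T\le2\mathrm e/23<1/4$. A union bound over $b$ and the subsets gives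
\[
\Pr[j\text{ is not good for }S]\le k\binom kT\Big(\frac2k\Big)^T\le k\Big(\frac{2\mathrm e}{T}\Big)^T\le k\,4^{-T}\le2^{-T},
\]
the last step because $k\le2^T$. The $m$ choices are independent, so $S$ has no good $j$ with probability at most $2^{-Tm}\le2^{-k}n^{-k}$. Every $S$ with $1\le|S|\le k$ is the set of entries of a $k$-tuple over $[n]$, so there are at most $n^k$ of them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:random}]
Apply Lemma~\ref{lem:pre}, and let $(H,k)$ be the reduced instance. Choose $P_1,\dots,P_m$ at random, which takes $mT\lambda$ random bits.

\emph{Signatures.} Let $p$ be a prime with $\lambda T\le p\le2\lambda T$. Let $g_v\in\mathbb F_p[Y]$ be the polynomial of degree less than $\lambda$ whose coefficients are the bits of $v-1$; these polynomials are pairwise distinct. The cells are the triples $(b,x,y)$ with $0\le b<k$ and $x,y\in\mathbb F_p$, so $M=kp^2=O(k\log^4k)$, and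
\[
L_j(v)=\{(h_j(v),x,g_v(x)):x\in\mathbb F_p\}.
\]

\emph{Circuit.} On input $j,s_1,\dots,s_k$ let $S=\{s_1,\dots,s_k\}$.
\begin{enumerate}
\item The coefficients of $P_1,\dots,P_m$ are $mT\lambda$ constant gates. Each coefficient bit of $P_j$ is the disjunction over $j'\in[m]$ of $\mathbf 1[j=j']$ in conjunction with the corresponding bit of $P_{j'}$. This takes $\widetilde O(mT\lambda)=\widetilde O(k)$ gates.
\item Each $h_j(s_i)$ takes fewer than $T$ multiplications and additions in $\mathbb F$ by Horner's rule and one division by $k$, in total $\widetilde O(k)$ gates for all $i$.
\item Sort the pairs $(h_j(s_i),s_i)$ lexicographically and scan with a counter that is reset to $1$ when the first entry changes, increased when only the second entry changes, and left alone when the pair repeats. The counter counts distinct elements of $S$ per bucket. Set $\mathrm{acc}=1$ if and only if it never reaches $T$, that is, if and only if $j$ is good for $S$. This takes $\widetilde O(k)$ gates.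
\item Compute the $kp$ cells $(h_j(s_i),x,g_{s_i}(x))$ and output $R=\bigcup_{s\in S}L_j(s)$ by marking, with $\widetilde O(kp+M)=\widetilde O(k)$ gates.
\end{enumerate}
So $\sigma=\widetilde O(k)$.

\emph{The filter is sound for every choice of the $P_j$.} Let $\mathrm{acc}=1$, $v\in[n]\setminus S$ and $b=h_j(v)$. The cell $(b,x,g_v(x))$ is marked only if some $s\in S$ has $h_j(s)=b$ and $g_s(x)=g_v(x)$. There are at most $T-1$ elements $s\in S$ in the bucket $b$, and each agrees with $g_v$ in at most $\lambda-1$ points. Since $(T-1)(\lambda-1)<\lambda T\le p$, some cell of $L_j(v)$ is unmarked.

\emph{The filter is complete if every $S$ has a good $j$.} List $S$ as $s_1,\dots,s_k$ with repetitions and take a good $j$; then $\mathrm{acc}=1$ and $R$ contains all $L_j(s)$, $s\in S$.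

Apply Lemma~\ref{lem:reduction}. By part (a), no-instances are always mapped to no-instances. By part (b) and Lemma~\ref{lem:hash}, a yes-instance is mapped to a yes-instance with probability at least $1-2^{-k}$. The number of vertices is $O(m^{1/d}M)+\widetilde O(k)=O(k^{1+1/d}\log^4k)$, and the running time and output size are $\mathrm{poly}(k)$. Finally, $n$ and hence the whole filter depend only on $k$ and the polynomials $P_j$, not on $H$. By Lemma~\ref{lem:hash} some choice of $P_1,\dots,P_m$ makes the filter complete, and this choice is an advice string of length $mT\lambda=\mathrm{poly}(k)$ that depends only on $k$.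
\end{proof}

\section{Explicit expanders}\label{sec:expanders}

Lemma~\ref{lem:hash} is a union bound over $n^k$ sets, and testing a given family directly means going through all of them. For a deterministic filter we replace the union bound by an explicit bipartite graph in which small sets have many neighbors. We describe such a graph by a map $\Gamma:[N_0]\times[D]\to[M_0]$, where $\Gamma(x,y)$ is the $y$-th neighbor of the left vertex $x$, and put $\Gamma(X)=\{\Gamma(x,y):x\in X,\ y\in[D]\}$. The following construction is due to Guruswami, Umans and Vadhan~\cite{guv}; we include the proof for the parameters we need.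

\begin{lemma}\label{lem:guv}
Fix integers $c\ge1$ and $r_0\ge2$. There is a constant $C$ such that for all integers $\kappa\ge2$ and $1\le N_0\le\kappa^{r_0}$ one can construct in time $\mathrm{poly}(\kappa)$ integers $D$ and $M_0$ with $12\le D\le C\kappa^{1/c}$ and $M_0\le C\kappa^{1+1/c}$, and a map $\Gamma:[N_0]\times[D]\to[M_0]$ computed by a circuit of size $\mathrm{polylog}(\kappa)$, such that
\[
|\Gamma(X)|\ge\tfrac23D|X|\quad\text{for all }X\subseteq[N_0]\text{ with }|X|\le\kappa .
\]
In particular, if $Z\subseteq[M_0]$ and $|Z|<\frac23D\kappa$, then fewer than $\kappa$ elements $x\in[N_0]$ satisfy $\Gamma(\{x\})\subseteq Z$.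
\end{lemma}

The last sentence is the form in which we use the lemma. The point of the parameters is that $M_0$ is nearly linear in $\kappa$ when $c$ is large.

The case $c=1$ is the family of graph signatures. The left vertices are polynomials $f$ of degree less than $\nu$ over $\mathbb F_q$ and $\Gamma(f,y)=(y,f(y))$. Among $K\le\kappa$ graphs each one has at least $q-(\nu-1)(\kappa-1)$ points lying on no other, which is at least $\frac23q$ when $q\ge3\nu\kappa$; the right side then has $q^2=O(\kappa^2)$ points. For $c\ge2$ we want $q$ of order $\kappa^{1/c}$. Then $q^2$ points are too few, so a neighbor gets $c$ values instead of one, and the count of pairwise agreements is useless, since $\kappa$ is much larger than $q$. It is replaced by an interpolation argument: a small neighborhood forces a polynomial relation, and the extra values are chosen as powers of $f$ so that the relation becomes a univariate equation of degree less than $K$ with $K$ solutions.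

\begin{proof}
\emph{Construction.} Let $h=\lceil\kappa^{1/c}\rceil$, so that $2\le h\le2\kappa^{1/c}$ and $h^c\ge\kappa$. Let $\nu=cr_0\ge2$ and let $q$ be a prime with $3\nu ch\le q\le6\nu ch$. Then $q\ge12$, $q=O(\kappa^{1/c})$, and $q^\nu\ge h^{cr_0}\ge\kappa^{r_0}\ge N_0$. Find an irreducible $G\in\mathbb F_q[Y]$ of degree $\nu$ by exhaustive search and trial division, in time $q^{O(\nu)}=\mathrm{poly}(\kappa)$. Identify $x\in[N_0]$ with the polynomial $f$ of degree less than $\nu$ whose coefficients are the base-$q$ digits of $x-1$. Let $D=q$, identify $[D]$ with $\mathbb F_q$, and put
\[
\Gamma(f,y)=\big(y,f_0(y),\dots,f_{c-1}(y)\big)\in\mathbb F_q^{\,c+1},\qquad f_u=f^{\,h^u}\bmod G .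
\]
Thus $M_0=q^{c+1}=O(\kappa^{1+1/c})$. The exponents $h^u$ have $O(\log\kappa)$ bits, so repeated squaring computes $f_u$ by $O(\log\kappa)$ multiplications modulo $G$, each a constant number of operations in $\mathbb F_q$. This gives a circuit of size $\mathrm{polylog}(\kappa)$. Let
\[
A=q-(\nu-1)(h-1)c\ \ge\ q-\nu ch\ \ge\ \tfrac23q .
\]
We show $|\Gamma(X)|\ge A|X|$ for $|X|\le\kappa$. For $X=\emptyset$ there is nothing to prove. Suppose that $1\le K=|X|\le\kappa$ and $|\Gamma(X)|\le AK-1$.

\emph{Interpolation.} Since $K\le h^c$, each $i$ with $0\le i<K$ has base-$h$ digits $i_0,\dots,i_{c-1}$. Consider the polynomials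
\[
Q(Y,Y_0,\dots,Y_{c-1})=\sum_{i<K}Q_i(Y)\prod_{u=0}^{c-1}Y_u^{\,i_u},\qquad\deg Q_i\le A-1 .
\]
They form a vector space of dimension $AK$, and vanishing at a point of $\Gamma(X)$ is one homogeneous linear condition. There are fewer than $AK$ conditions, so a nonzero $Q$ of this form vanishes on $\Gamma(X)$. Choose one of minimal degree in $Y$. Not all $Q_i$ are divisible by $G$. Otherwise $Q/G$ would be of the same form and of smaller degree in $Y$, and it would vanish on $\Gamma(X)$, because $G$ is irreducible of degree $\nu\ge2$ and so $G(y)\ne0$ for all $y\in\mathbb F_q$.

\emph{Substitution.} Let $f\in X$. The univariate polynomial $Q(Y,f_0(Y),\dots,f_{c-1}(Y))$ has degree at most $(A-1)+c(h-1)(\nu-1)=q-1$, as all digits are at most $h-1$ and $\deg f_u\le\nu-1$. It vanishes at every $y\in\mathbb F_q$, because $\Gamma(f,y)\in\Gamma(X)$. A polynomial of degree less than $q$ with $q$ roots is zero. Reduce this identity modulo $G$. In the field $\mathbb K=\mathbb F_q[Y]/(G)$ we have $f_u=f^{\,h^u}$ and therefore $\prod_uf_u^{\,i_u}=f^{\,\sum_ui_uh^u}=f^{\,i}$. So $f$ is a root of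
\[
\sum_{i<K}(Q_i\bmod G)\,Z^i\in\mathbb K[Z].
\]
This polynomial is nonzero and has degree at most $K-1$. The $K$ members of $X$ have degree less than $\nu$, so they are distinct elements of $\mathbb K$, and all are roots. This is a contradiction.

For the last sentence of the lemma, a set $X$ of $\kappa$ elements with $\Gamma(\{x\})\subseteq Z$ would give $|Z|\ge|\Gamma(X)|\ge\frac23D\kappa$.
\end{proof}

\section{A deterministic filter}\label{sec:det}

Fix $\delta>0$ and an integer $c\ge2/\delta$.

\subsection{The plan}
Return to graph signatures and shorten them as in Example~\ref{ex:f5b}: keep only $t=O(k^{1/c})$ columns, chosen by the selector $j$ as the neighbors of $j$ in an expander. Fix $S$ and $v\notin S$. The columns in which $f_v$ agrees with some $f_s$, $s\in S$, form a set $B_v$ of fewer than $rk$ points, and $v$ is a false positive for $j$ exactly when all neighbors of $j$ lie in $B_v$. By Lemma~\ref{lem:guv} this happens for fewer than $rk$ selectors. Two difficulties remain.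

First, this count is for one $v$. Adding it up over all $v\in[n]$ would require about $nrk>k^{d+1}$ selectors, and then $m^{1/d}>k$ and $m^{1/d}M>k^2$. Second, the circuit has to certify that there is no false positive, and it cannot afford to test $n$ vertices.

Both are resolved by a further part of the signature that does not depend on $j$. If the neighbors of $v$ in an expander of degree $D$ belong to the signature of $v$, then $S$ marks at most $Dk$ of these cells, and by Lemma~\ref{lem:guv} fewer than $2k$ vertices have all their neighbors marked. This leaves fewer than $2k$ candidates, so $2k\cdot rk$ selectors suffice. To let the circuit \emph{find} the candidates, we do the same for every prefix of the binary representation of $v$, on separate cells for each prefix length. Fewer than $2k$ prefixes of each length survive, a surviving prefix extends a surviving prefix, and so the survivors are listed level by level with at most $4k$ tests per level.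

\subsection{The signatures}

\emph{Prefix part.} Identify $v\in[n]$ with the $\lambda$-bit representation of $v-1$ and let $v|_\ell$ be its prefix of length $\ell$. Let $\Gamma_1:[2^\lambda]\times[D]\to[M_1]$ be given by Lemma~\ref{lem:guv} with $\kappa=2k$ and $r_0=r$; this is allowed since $2^\lambda<2n\le(2k)^r$. Then $D=O(k^{1/c})$ and $M_1=O(k^{1+1/c})$. A binary string $w$ of length at most $\lambda$ is regarded as the left vertex $1+(\text{the number represented by }w)$; distinct strings of the same length are distinct left vertices. The prefix cells are the pairs in $[\lambda]\times[M_1]$, and
\[
L'(v)=\{(\ell,\Gamma_1(v|_\ell,y)):\ell\in[\lambda],\ y\in[D]\}.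
\]

\emph{Selected part.} Let $m=2rk^2$. Let $\Gamma_2:[m]\times[t]\to[M_2]$ be given by Lemma~\ref{lem:guv} with $\kappa=rk$ and $r_0=2$; this is allowed since $2rk^2\le(rk)^2$. Then $12\le t=O(k^{1/c})$ and $M_2=O(k^{1+1/c})$. Moreover $M_2\ge k$, because $m\ge rk$ and any $rk$ left vertices have at least $\frac23t\,rk\ge8rk$ neighbors. Let $p$ be a prime with $M_2\le p\le2M_2$, and identify $[M_2]$ with a subset of $\mathbb F_p$ by $x\mapsto x-1$. Since $p\ge k$ we have $p^r\ge n$, so the base-$p$ digits of $v-1$ define pairwise distinct polynomials $f_v\in\mathbb F_p[Y]$ of degree less than $r$. The selected cells are the pairs in $[t]\times\mathbb F_p$, and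
\[
L''_j(v)=\{(\tau,f_v(\Gamma_2(j,\tau))):\tau\in[t]\}.
\]

The table consists of the prefix cells and the selected cells, and $L_j(v)$ is the disjoint union of $L'(v)$ and $L''_j(v)$. The number of cells is
\[
M=\lambda M_1+tp=O(k^{1+1/c}\log k)+O(k^{1+2/c})=O(k^{1+2/c}).
\]

\subsection{The circuit}
On input $j,s_1,\dots,s_k$ let $S=\{s_1,\dots,s_k\}$ and $R=\bigcup_{s\in S}L_j(s)$. Let $R_\ell=\{\rho\in[M_1]:(\ell,\rho)\in R\}=\Gamma_1(\{s|_\ell:s\in S\})$, and let $R''$ be the set of selected cells in $R$. Define sets of strings $\mathcal P_0,\dots,\mathcal P_\lambda$: let $\mathcal P_0$ consist of the empty string, and for $\ell\in[\lambda]$ let $\mathcal P_\ell$ consist of the strings $wb$ with $w\in\mathcal P_{\ell-1}$, $b\in\{0,1\}$ and $\Gamma_1(\{wb\})\subseteq R_\ell$. These sets depend on $S$ but not on $j$.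

\begin{lemma}\label{lem:lists}
We have $|\mathcal P_\ell|<2k$ for all $\ell$, and a vertex $v\in[n]$ is in $\mathcal P_\lambda$ if and only if $L'(v)\subseteq R$.
\end{lemma}

\begin{proof}
We have $|\mathcal P_0|=1$. For $\ell\ge1$, the set $R_\ell$ is the neighborhood of at most $k$ left vertices, so $|R_\ell|\le Dk<\frac23D\cdot2k$. The members of $\mathcal P_\ell$ are distinct left vertices with all neighbors in $R_\ell$, so there are fewer than $2k$ by Lemma~\ref{lem:guv}. Unfolding the definition, $v\in\mathcal P_\lambda$ if and only if $\Gamma_1(\{v|_\ell\})\subseteq R_\ell$ for all $\ell\in[\lambda]$, which is the statement $L'(v)\subseteq R$.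
\end{proof}

The circuit works in three steps. A single evaluation of $\Gamma_1$, of $\Gamma_2$, or of $f_v$ at a given point, with $v$ part of the input, costs $\mathrm{polylog}(k)$ gates.
\begin{enumerate}
\item \emph{Marking.} Compute the $k\lambda D+kt$ addresses of the cells in $L_j(s_1),\dots,L_j(s_k)$ and mark them. This yields $R$ with $\widetilde O(kD+kt+M)$ gates.
\item \emph{Listing.} Store each $\mathcal P_\ell$ in an array of length $2k$ with validity bits, which suffices by Lemma~\ref{lem:lists}. From the array for $\mathcal P_{\ell-1}$ form the $4k$ entries $wb$, compute their $4kD$ neighbors, and look them up in $R_\ell$ in one batch. An entry is valid if $w$ is valid and all its $D$ lookups return $1$. Compact to length $2k$. One level costs $\widetilde O(kD+M_1)$ gates, and there are $\lambda=O(\log k)$ levels.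
\item \emph{Testing.} Say that an entry of the last array \emph{passes} if it is valid, represents a vertex $v\in[n]$, and $L''_j(v)\subseteq R''$. The last condition is tested for all entries by one batch of $2kt$ lookups in a table of size $tp$. Compute by the membership circuit which entries are among $s_1,\dots,s_k$, and set $\mathrm{acc}=1$ if and only if every entry that passes is in $S$. This costs $\widetilde O(kt+tp)$ gates.
\end{enumerate}
With $D,t=O(k^{1/c})$, $M_1,p=O(k^{1+1/c})$ and $M=O(k^{1+2/c})$ the total is $\sigma=\widetilde O(k^{1+2/c})$.

\subsection{Soundness and completeness}

\begin{lemma}\label{lem:detfilter}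
The filter is sound and complete.
\end{lemma}

\begin{proof}
\emph{Soundness.} Let $\mathrm{acc}=1$ and $L_j(v)\subseteq R$ with $v\in[n]$. Then $L'(v)\subseteq R$, so $v\in\mathcal P_\lambda$ by Lemma~\ref{lem:lists}, and $L''_j(v)\subseteq R''$, so $v$ passes. Hence $v\in S$.

\emph{Completeness.} Let $1\le|S|\le k$ and list $S$ as $s_1,\dots,s_k$ with repetitions. For every $j$ the output $R$ contains $L_j(s)$ for all $s\in S$, so we only need $j$ with $\mathrm{acc}=1$. Let $F$ be the set of vertices $v\in[n]\setminus S$ in $\mathcal P_\lambda$. It does not depend on $j$, and $|F|\le2k-1$. For $v\in F$ let
\[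
B_v=\{x\in[M_2]:f_v(x)=f_s(x)\text{ for some }s\in S\}.
\]
Since $v\notin S$, each $f_s$ differs from $f_v$ and agrees with it in at most $r-1$ points, so $|B_v|\le k(r-1)<rk$. The cell $(\tau,f_v(\Gamma_2(j,\tau)))$ lies in $R''$ if and only if $f_v(\Gamma_2(j,\tau))=f_s(\Gamma_2(j,\tau))$ for some $s\in S$. Therefore $v$ passes for the selector $j$ if and only if $\Gamma_2(\{j\})\subseteq B_v$. As $|B_v|<rk<\frac23t\,rk$, Lemma~\ref{lem:guv} shows that this holds for at most $rk-1$ selectors. In total at most $(2k-1)(rk-1)<2rk^2=m$ selectors let some member of $F$ pass. For any other $j\in[m]$ only elements of $S$ pass, and $\mathrm{acc}=1$.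
\end{proof}

The last count is where it matters that the prefix part ignores $j$: the set $F$ is fixed before the selector is chosen.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:pre}. If it decides the instance, output the one-vertex instance of Section~\ref{sec:pre}. Otherwise construct the filter above, deterministically in time $\mathrm{poly}(k)$, and apply Lemma~\ref{lem:reduction}. By Lemma~\ref{lem:detfilter} the output $(H',k')$ is equivalent to the input. It is computed in time $\mathrm{poly}(k)$, which is polynomial in the input size, so it has size $\mathrm{poly}(k)$, and $k'=|V(H')|/2$. Since $m^{1/d}=O(k^{2/d})$, the number of vertices is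
\[
O\big(k^{2/d}\cdot k^{1+2/c}\big)+\widetilde O\big(k^{1+2/c}\big)=O\big(k^{1+2/d+2/c}\big)=O\big(k^{1+2/d+\delta}\big),
\]
where the factor $k^{2/d}$ absorbs the polylogarithmic factor in $\sigma$, and $2/c\le\delta$. If $\delta<1-2/d$, the exponent is less than $2\le d-1$, so the bound is $o(k^{d-1})$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{guv}
Guruswami, Umans and Vadhan, J. ACM 56(4), 2009.

\bibitem{problem}
\emph{Kernelization of Generic Problems: Upper and Lower Bounds}, \texttt{https://core.ac.uk/download/196651477.pdf}.

\end{thebibliography}
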